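# Compact perturbations at the critical fractional power: generation on Hilbert spaces, failure on Banach spaces

Throughout, $X$ is a complex Banach space and $R(\lambda,A)=(\lambda-A)^{-1}$. When $A$ is fixed we write $R(\lambda)$ for $R(\lambda,A)$. For a $C_0$-semigroup $T$, the growth bound $\omega_0(T)$ is the infimum of all $\omega$ for which $\sup_{t\ge 0}e^{-\omega t}\|T(t)\|<\infty$.

## 1. Compact perturbations of holomorphic generators

We start with a case in which one estimate settles everything. Recall the textbook characterization: a closed, densely defined operator $G$ generates a holomorphic $C_0$-semigroup if and only if there are $w$ and $c$ such that every $\lambda$ with $\operatorname{Re}\lambda\ge w$ lies in $\rho(G)$ and satisfies $\|\lambda R(\lambda,G)\|\le c$.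

**Proposition 1.1.** If $A$ generates a holomorphic $C_0$-semigroup and $B:D(A)\to X$ is compact (for the graph norm on $D(A)$), then $A+B$ with domain $D(A)$ generates a holomorphic $C_0$-semigroup.

*Proof.* Choose $\omega>0$ and $c$ with $\|\lambda R(\lambda)\|\le c$ for $\operatorname{Re}\lambda\ge\omega$. Put $P=\omega-A$ and $K=BP^{-1}$. Since $P^{-1}:X\to D(A)$ is bounded, $K$ is a compact operator on $X$. Put $F(\lambda)=PR(\lambda)$, so that $BR(\lambda)=KF(\lambda)$.

The operators $F(\lambda)=I-(\lambda-\omega)R(\lambda)$ are bounded by $1+c$, because $|\lambda-\omega|\le|\lambda|$ when $\operatorname{Re}\lambda\ge\omega>0$. For $x\in D(A)$ we have $F(\lambda)x=R(\lambda)Px\to0$ as $|\lambda|\to\infty$ in this half-plane. Since $D(A)$ is dense and the $F(\lambda)$ are uniformly bounded, $F(\lambda)\to0$ strongly. A bounded family that converges strongly converges uniformly on compact sets, so $\|F(\lambda)K\|\to0$. Choose $w\ge\omega$ with $\|F(\lambda)K\|\le\frac12$ for $\operatorname{Re}\lambda\ge w$.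 Then $I-KF(\lambda)$ is invertible:
$$V(\lambda):=(I-KF(\lambda))^{-1}=I+K(I-F(\lambda)K)^{-1}F(\lambda),\qquad \|V(\lambda)\|\le v:=1+2\|K\|(1+c).$$
On $D(A)$ we have $\lambda-A-B=(I-BR(\lambda))(\lambda-A)$. Hence $\lambda\in\rho(A+B)$ and $R(\lambda,A+B)=R(\lambda)V(\lambda)$, so $\|\lambda R(\lambda,A+B)\|\le cv$ for $\operatorname{Re}\lambda\ge w$. The operator $A+B$ is closed (its resolvent set is nonempty) and densely defined, and the characterization applies. $\blacksquare$

The proof has two halves. First, compactness makes $V(\lambda)$ bounded, so the perturbed resolvent is as small as the old one. Second, for holomorphic semigroups a bound on the resolvent is all that generation requires. We now weaken the decay of the resolvent and ask what becomes of each half.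

## 2. Polynomial decay of the resolvent and fractional powers

**Fractional powers.** Let $A$ generate $T$, fix $\omega>\omega_0(T)$, and put $P=\omega-A$. Then $-P$ generates the exponentially stable semigroup $e^{-\omega t}T(t)$. For $\gamma>0$ the bounded operator
$$P^{-\gamma}=\frac1{\Gamma(\gamma)}\int_0^\infty t^{\gamma-1}e^{-\omega t}T(t)\,dt$$
is injective, and $A_\gamma:=(\omega-A)^\gamma:=(P^{-\gamma})^{-1}$ on the range of $P^{-\gamma}$. We use these standard facts for $0<\gamma<1$: $D(A)\subset D(A_\gamma)$; $A_\gamma$ commutes with the resolvents of $A$ on $D(A_\gamma)$; $P^{-1}=P^{-\gamma}P^{-(1-\gamma)}$; and Balakrishnan's formula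
$$P^\gamma x=\frac{\sin\pi\gamma}\pi\int_0^\infty\tau^{\gamma-1}(\tau+P)^{-1}Px\,d\tau\qquad(x\in D(A)).$$
The space $D(A_\gamma)$ carries its graph norm, which is equivalent to $\|A_\gamma x\|$ because $A_\gamma^{-1}$ is bounded.

**Decay condition.** For $0<\beta<1$ we consider
$$\|R(\omega+is,A)\|=O(|s|^{-\beta})\quad(|s|\to\infty).\tag{1}$$
The holomorphic case corresponds to $\beta=1$. Condition (1) is equivalent to $\sup_{s\in\mathbb R}\|A_\beta R(\omega+is)\|<\infty$, as we shall check in Section 3.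

**Example.** On $\ell^p$, $1<p<\infty$, let $A=\operatorname{diag}(in-n^\beta)_{n\ge1}$. Then $\|T(t)\|=e^{-t}$ and $\omega_0(T)=-1$, so we may take $\omega=0$. For $|s|\ge1$ we estimate $|is-in+n^\beta|$ from below. If $n\ge|s|/2$, it is at least $n^\beta\ge2^{-\beta}|s|^\beta$. If $n<|s|/2$, it is at least $|s|/2\ge|s|^\beta/2$. So (1) holds, and taking $s=n$ shows that no exponent larger than $\beta$ works. Since $n\le|n^\beta-in|\le2n$, the space $D(A_\beta)$ consists of all $x$ with $(n^\beta x_n)\in\ell^p$.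

Two facts are known. One is Proposition 1.1. The other: if $A$ satisfies (1) for some $\beta>0$ and $B\in\mathcal L(D(A_\gamma),X)$ with $0<\gamma<\beta$, then $A+B$ with domain $D(A)$ generates a $C_0$-semigroup. At the critical power $\gamma=\beta$, Proposition 1.1 suggests asking for compactness:

*If $A$ generates a $C_0$-semigroup and satisfies (1) with $0<\beta<1$, and $B:D(A_\beta)\to X$ is compact, must $A+B$ with domain $D(A)$ generate a $C_0$-semigroup?*

The answer is no in general, and yes on Hilbert spaces.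

**Theorem 2.1.** Let $0<\beta<1$. There are a separable reflexive Banach space $X$, a generator $A$ of a contractive $C_0$-semigroup $T$ on $X$ satisfying (1) for every $\omega>\omega_0(T)$, and a rank-one (hence compact) $B\in\mathcal L(D(A_\beta),X)$ such that for every scalar $\varepsilon\ne0$ the operator $A+\varepsilon B$ with domain $D(A)$ does not generate a $C_0$-semigroup.

**Theorem 2.2.** Let $X$ be a Hilbert space, let $A$ generate a $C_0$-semigroup satisfying (1) with $0<\beta<1$, and let $B\in\mathcal L(D(A_\beta),X)$. Suppose that for some $w\ge\omega$ the operators $I-BR(\lambda,A)$ are invertible for $\operatorname{Re}\lambda\ge w$ with uniformly bounded inverses. Then $A+B$, with domain $D(A)$, generates a $C_0$-semigroup. The hypothesis holds for every compact $B:D(A_\beta)\to X$, and for every $B$ with sufficiently small norm.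

## 3. The perturbed resolvent is always small

The first half of the argument of Section 1 survives for $\beta<1$ in every Banach space. Fix $M\ge1$ with $\|T(t)\|\le Me^{\omega t}$, and write $\lambda=\omega+\mu$, $\mu=\sigma+is$, $\sigma\ge0$. Then $R(\lambda)=(\mu+P)^{-1}$ and $\sigma\|R(\lambda)\|\le M$.

**Lemma 3.1.** Let $A$ satisfy (1).

(a) If $|s|\ge\sigma\ge0$ and $s\ne0$, then for all $x\in X$
$$\|A_\beta R(\lambda)x\|\le3|\mu|^\beta\|R(\lambda)x\|+3M|\mu|^{\beta-1}\|x\|.\tag{2}$$

(b) There are constants $M_1,M'$ such that for all $\sigma\ge0$, $s\in\mathbb R$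
$$\|A_\beta R(\lambda)\|\le M_1,\qquad\|R(\lambda)\|\le\min\big(M\sigma^{-1},\,M'|s|^{-\beta}\big),\tag{3}$$
where a term with $\sigma=0$ or $s=0$ in the minimum is read as $+\infty$.

*Proof of (a): trade $A_\beta$ for a power of $|\mu|$.* Balakrishnan's formula, applied to $R(\lambda)x\in D(A)$, gives
$$P^\beta(\mu+P)^{-1}x=\frac{\sin\pi\beta}\pi\int_0^\infty\tau^{\beta-1}P(\tau+P)^{-1}(\mu+P)^{-1}x\,d\tau.$$
By the resolvent identity and $P(\tau+P)^{-1}=I-\tau(\tau+P)^{-1}$,
$$P(\tau+P)^{-1}(\mu+P)^{-1}=\frac{\mu(\mu+P)^{-1}-\tau(\tau+P)^{-1}}{\mu-\tau}.\tag{4}$$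
Since $|s|\ge\sigma$, we have $\cos\arg\mu\le\frac1{\sqrt2}$, and therefore
$$|\mu-\tau|^2\ge|\mu|^2+\tau^2-\sqrt2\,\tau|\mu|\ge\big(1-\tfrac1{\sqrt2}\big)(|\mu|^2+\tau^2)\ge\tfrac12\big(1-\tfrac1{\sqrt2}\big)(|\mu|+\tau)^2\ge\tfrac19(|\mu|+\tau)^2.$$
With $\tau\|(\tau+P)^{-1}\|\le M$, the norm of (4) applied to $x$ is at most $\frac{3}{|\mu|+\tau}\big(|\mu|\|R(\lambda)x\|+M\|x\|\big)$. Now (2) follows from
$$\int_0^\infty\frac{\tau^{\beta-1}}{|\mu|+\tau}\,d\tau=\frac\pi{\sin\pi\beta}|\mu|^{\beta-1}.$$

*Proof of (b): pass from the line to the half-plane.* By (1) for large $|s|$, and by continuity of $R$ on compact parts of the line, there is $M_0$ with $\|R(\omega+is)\|\le M_0|s|^{-\beta}$ for all $s\ne0$. Then (2) with $\sigma=0$ gives $\|A_\beta R(\omega+is)\|\le3M_0+3M$ for $|s|\ge1$. For $|s|\le1$ use $A_\beta R(\omega+is)=P^{-(1-\beta)}(I-isR(\omega+is))$, which is continuous in $s$, hence bounded. So $A_\beta R$ is bounded on the line. By the resolvent identity,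
$$R(\omega+\sigma+is)=R(\omega+is)\big(I-\sigma R(\omega+\sigma+is)\big),$$
and the last factor has norm at most $1+M$. This gives (3). $\blacksquare$

*The equivalence after (1).* One direction is part of (b). For the other, let $\mu=is$ with $s\neq0$. In the integral of (4), the coefficient of $(\mu+P)^{-1}x$ is
$$\mu\cdot\frac{\sin\pi\beta}\pi\int_0^\infty\frac{\tau^{\beta-1}}{\mu-\tau}\,d\tau=-\mu(-\mu)^{\beta-1}=(-\mu)^\beta,$$
by the same integral formula continued analytically to $\mathbb C\setminus(-\infty,0]$. The remaining term has norm at most $3M|\mu|^{\beta-1}\|x\|$. So $|s|^\beta\|R(\omega+is)\|\le\|A_\beta R(\omega+is)\|+3M|s|^{\beta-1}$. If $A_\beta R$ is bounded on the line, then (1) holds. This argument does not use (1).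

**Proposition 3.2.** Let $A$ satisfy (1) on a Banach space $X$, and let $B:D(A_\beta)\to X$ be compact, or bounded with sufficiently small norm. Then there are $w\ge\omega$ and $v$ such that $V(\lambda):=(I-BR(\lambda))^{-1}$ exists with $\|V(\lambda)\|\le v$ for $\operatorname{Re}\lambda\ge w$. There $\lambda\in\rho(A+B)$, $R(\lambda,A+B)=R(\lambda)V(\lambda)$ and $\|R(\lambda,A+B)\|\le v\|R(\lambda,A)\|$. For small norm one may take $w=\omega$.

*Proof.* Put $C=BA_\beta^{-1}\in\mathcal L(X)$ and $F(\lambda)=A_\beta R(\lambda)$. Then $BR(\lambda)=CF(\lambda)$ and $\|F(\lambda)\|\le M_1$ for $\operatorname{Re}\lambda\ge\omega$.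

If $\|B\|$ is so small that $M_1\|C\|<1$, then $\|BR(\lambda)\|\le M_1\|C\|<1$ for $\operatorname{Re}\lambda\ge\omega$, and the Neumann series gives $\|V(\lambda)\|\le(1-M_1\|C\|)^{-1}$.

If $B$ is compact, so is $C$. By (3), $\|R(\lambda)\|\to0$ as $|\lambda|\to\infty$ in $\operatorname{Re}\lambda\ge\omega$, because then $\max(\sigma,|s|)\to\infty$. For $x\in D(A)$ this gives $F(\lambda)x=R(\lambda)A_\beta x\to0$. By density and the bound $M_1$, $F(\lambda)\to0$ strongly, and so $\|F(\lambda)C\|\to0$ by compactness of $C$. Choose $w\ge\omega$ with $\|F(\lambda)C\|\le\frac12$ for $\operatorname{Re}\lambda\ge w$. Then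
$$(I-CF(\lambda))^{-1}=I+C(I-F(\lambda)C)^{-1}F(\lambda),\qquad\|V(\lambda)\|\le1+2\|C\|M_1.$$
In both cases, $\lambda-A-B=(I-BR(\lambda))(\lambda-A)$ on $D(A)$ gives the statements about $R(\lambda,A+B)$. $\blacksquare$

So $A+B$ satisfies the same decay $O(|s|^{-\beta})$ on a half-plane. The second half of the proof in Section 1 is what stops. For $\beta<1$ a bound on the resolvent alone is not a generation criterion. The Hille–Yosida theorem asks for $\|R(\lambda,A+B)^n\|\le c(\lambda-w)^{-n}$ for real $\lambda>w$ and all $n$ with one constant $c$. From $R(\lambda,A+B)=R(\lambda)V(\lambda)$ we only get $\|(R(\lambda)V(\lambda))^n\|\le(Mv)^n(\lambda-\omega)^{-n}$, since $V(\lambda)$ does not commute with $R(\lambda)$. The constant is raised to the power $n$.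

**A test by hand: the diagonal example.** Take $A$ on $\ell^p$ from Section 2 and $Bx=\varphi(x)b$ with $b\in\ell^p$. The bounded functionals on $D(A_\beta)$ are $\varphi(x)=\sum_nn^\beta a_nx_n$ with $a\in\ell^{p'}$, $\frac1p+\frac1{p'}=1$. Then
$$\int_0^{t_0}|\varphi(T(s)x)|\,ds\le\sum_nn^\beta|a_n||x_n|\int_0^{t_0}e^{-n^\beta s}ds=\sum_n|a_n|(1-e^{-n^\beta t_0})|x_n|\le\delta(t_0)\|x\|,$$
where $\delta(t_0)=\|(a_n(1-e^{-n^\beta t_0}))_n\|_{p'}\to0$ as $t_0\to0$ by dominated convergence. The Miyadera–Voigt theorem says that $A+B$ generates as soon as $\int_0^{t_0}\|BT(s)x\|\,ds\le\theta\|x\|$ on $D(A)$ for some $t_0>0$ and $\theta<1$. So here $A+B$ is a generator, and a counterexample cannot be diagonal in this way. What made the test succeed is the absolute integrability in time of $s\mapsto\varphi(T(s)x)$. Condition (1) only controls the oscillating integrals $\int_0^\infty e^{-\lambda s}\varphi(T(s)x)\,ds$.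

## 4. Hilbert spaces: square integrals of the resolvent

On a Hilbert space there is a generation criterion that uses the resolvent only to first power, through its $L^2$-norm along vertical lines. It is the Gomilko–Shi–Feng theorem (A. M. Gomilko, *Funct. Anal. Appl.* 33 (1999); D.-H. Shi and D.-X. Feng, *J. Math. Anal. Appl.* 247 (2000)): a closed densely defined operator $G$ on a Hilbert space with $\{\operatorname{Re}\lambda>w\}\subset\rho(G)$ and
$$\sup_{\alpha>0}\ \alpha\int_{\mathbb R}\Big(\|R(w+\alpha+is,G)x\|^2+\|R(w+\alpha+is,G)^*x\|^2\Big)ds<\infty\qquad(x\in X)\tag{5}$$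
generates a $C_0$-semigroup. In our application the supremum in (5) will be at most $K\|x\|^2$ with a constant $K$. In that form the criterion follows quickly from the Hille–Yosida theorem.

*Proof of the criterion when the supremum in (5) is at most $K\|x\|^2$.* Write $R(z)=R(z,G)$, fix $x,y$, and let $\phi(z)=\langle R(z)^2x,y\rangle$ for $\operatorname{Re}z>w$. By the Cauchy–Schwarz inequality applied to $\langle R(z)x,R(z)^*y\rangle$,
$$\int_{\mathbb R}|\phi(w+\alpha+is)|\,ds\le\frac K\alpha\|x\|\|y\|\qquad(\alpha>0).\tag{6}$$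
Let $\lambda=w+\ell$ with $\ell>0$, let $n\ge1$ and $0<\alpha<\ell<d$. Cauchy's formula on the rectangle $w+\alpha\le\operatorname{Re}z\le w+d$, $|\operatorname{Im}z|\le N$ with $N>0$, gives
$$\phi^{(n-1)}(\lambda)=\frac{(n-1)!}{2\pi i}\oint\frac{\phi(z)}{(z-\lambda)^n}\,dz.$$
Integrating (6) over $\alpha\le a\le d$ shows that $\int_\alpha^d\big(|\phi(w+a+is)|+|\phi(w+a-is)|\big)da$ is an integrable function of $s>0$. So it tends to $0$ along some sequence $s=N_k\to\infty$, and along $N=N_k$ the horizontal sides contribute $0$ in the limit. The right side contributes at most a constant times $d^{-1}(d-\ell)^{-n}$, which tends to $0$ as $d\to\infty$. On the left side $|z-\lambda|\ge\ell-\alpha$. Since $R(z)^2=-R'(z)$, we have $\phi^{(n-1)}(\lambda)=(-1)^{n+1}n!\,\langle R(\lambda)^{n+1}x,y\rangle$, and so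
$$\|R(\lambda)^{n+1}\|\le\frac1{2\pi n}\cdot\frac{K}{\alpha(\ell-\alpha)^n}.$$
Choose $\alpha=\ell/(n+1)$. Then $\alpha(\ell-\alpha)^n=\frac{\ell^{n+1}}{n+1}\big(\frac n{n+1}\big)^n\ge\frac{\ell^{n+1}}{e(n+1)}$, whence $\|R(\lambda)^{n+1}\|\le\frac{eK(n+1)}{2\pi n}\ell^{-n-1}\le\frac{eK}\pi\ell^{-n-1}$ for $n\ge1$.

For the first power, $\|R'(\lambda)\|=\|R(\lambda)^2\|\le\frac{eK}\pi\ell^{-2}$ is integrable at infinity, so $R(w+r)$ has a norm limit $R_\infty$ as $r\to\infty$. Dividing $R(\lambda)-R(w+r)=(w+r-\lambda)R(\lambda)R(w+r)$ by $w+r-\lambda$ and letting $r\to\infty$ gives $R(\lambda)R_\infty=0$, so $R_\infty=0$ by injectivity. Hence $\|R(\lambda)\|\le\int_\ell^\infty\frac{eK}\pi r^{-2}dr=\frac{eK}{\pi\ell}$. The Hille–Yosida theorem applies. $\blacksquare$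

**Proof of Theorem 2.2.** By Proposition 3.2 the hypothesis holds for compact $B$ and for $B$ of small norm. So let $w\ge\omega$, $V(\lambda)=(I-BR(\lambda))^{-1}$, and $v=\sup_{\operatorname{Re}\lambda\ge w}\|V(\lambda)\|<\infty$. As in Proposition 3.2, $\lambda\in\rho(A+B)$ for $\operatorname{Re}\lambda\ge w$. From $V(\lambda)(I-BR(\lambda))=I$ we get $V=I+VBR$, and so, with $C=BA_\beta^{-1}$,
$$R(\lambda,A+B)=R(\lambda)V(\lambda)=R(\lambda)+R(\lambda)V(\lambda)CA_\beta R(\lambda).\tag{7}$$
Let $\lambda=\omega+\sigma+is$ with $\sigma>0$ and $\omega+\sigma>w$. All constants below are independent of $\sigma$ and $x$.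

**Step 1: square integrals of the unperturbed resolvent.** The function $s\mapsto R(\omega+\sigma+is)x$ is the Fourier transform of $t\mapsto e^{-(\omega+\sigma)t}T(t)x$ on $(0,\infty)$. By Plancherel's theorem, which is where the Hilbert space enters,
$$\int_{\mathbb R}\|R(\omega+\sigma+is)x\|^2ds=2\pi\int_0^\infty e^{-2(\omega+\sigma)t}\|T(t)x\|^2dt\le2\pi M^2\|x\|^2\int_0^\infty e^{-2\sigma t}dt.$$
The same applies to the adjoint semigroup $T(t)^*$, whose generator $A^*$ satisfies $R(\lambda,A)^*=R(\bar\lambda,A^*)$. So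
$$\sigma\int_{\mathbb R}\|R(\omega+\sigma+is)x\|^2ds\le\pi M^2\|x\|^2,\qquad\sigma\int_{\mathbb R}\|R(\omega+\sigma+is)^*x\|^2ds\le\pi M^2\|x\|^2.\tag{8}$$

**Step 2: the adjoint of the perturbed resolvent.** This is the easy side, because $V$ ends up on the outside: $R(\lambda,A+B)^*=V(\lambda)^*R(\lambda)^*$. Hence
$$\sigma\int_{\mathbb R}\|R(\omega+\sigma+is,A+B)^*x\|^2ds\le v^2\pi M^2\|x\|^2.$$

**Step 3: the perturbed resolvent itself.** In $R(\lambda)V(\lambda)x$ the factor $V(\lambda)x$ depends on $s$, so (8) does not apply directly. We use (7): the first term is covered by (8), and it remains to bound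
$$G(s)=\|R(\lambda)V(\lambda)CA_\beta R(\lambda)x\|.$$
The idea is that the outer $R(\lambda)$ gains $|s|^{-\beta}$, and $A_\beta$ costs $|s|^\beta$ by (2). They cancel and leave $\|R(\lambda)x\|$, which is square integrable.

For $|s|<\sigma$, (3) gives $G(s)\le\frac M\sigma v\|C\|M_1\|x\|$. The interval has length $2\sigma$, so
$$\sigma\int_{|s|<\sigma}G(s)^2ds\le2(Mv\|C\|M_1)^2\|x\|^2.$$

For $|s|\ge\sigma$ we have $|s|\le|\mu|\le\sqrt2|s|$. By (3) and (2), with some constant $c$,
$$G(s)\le M'|s|^{-\beta}v\|C\|\big(3|\mu|^\beta\|R(\lambda)x\|+3M|\mu|^{\beta-1}\|x\|\big)\le c\big(\|R(\lambda)x\|+|s|^{-1}\|x\|\big).$$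
Hence, by (8),
$$\sigma\int_{|s|\ge\sigma}G(s)^2ds\le2c^2\pi M^2\|x\|^2+2c^2\|x\|^2\,\sigma\cdot2\int_\sigma^\infty s^{-2}ds=(2c^2\pi M^2+4c^2)\|x\|^2.$$

**Step 4: conclusion.** Write $\sigma=(w-\omega)+\alpha$ with $\alpha>0$, so $\omega+\sigma=w+\alpha$ and $\alpha\le\sigma$. Steps 1 to 3 show that (5) holds for $G=A+B$ with supremum at most $K\|x\|^2$. The operator $A+B$ is densely defined, and closed since its resolvent set is nonempty. So it generates a $C_0$-semigroup. $\blacksquare$

## 5. Reduction of a counterexample to one finite-dimensional block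

Outside Hilbert spaces there is no Plancherel theorem to turn frequency bounds into time bounds. To see what to exploit, we look at a single block. Let $D$ act on a finite-dimensional normed space $W$, let $b,x\in W$, $f\in W^*$, and for large $N$ put
$$A_N=iN+N^\beta D .$$
On $W\oplus W$ consider the perturbed problem $v'=A_Nv$, $w'=A_Nw+\varepsilon N^\beta f(v)\,b$, with $v(0)=x$, $w(0)=0$. Its solution is
$$w(t)=\varepsilon N^\beta\int_0^te^{(t-s)A_N}b\,f(e^{sA_N}x)\,ds.$$
At $t=LN^{-\beta}$, substitute $s=N^{-\beta}r$. The phases combine to the constant $e^{iNt}$ and the powers of $N$ cancel: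
$$w(t)=\varepsilon e^{iNt}\int_0^Le^{(L-r)D}b\;f(e^{rD}x)\,dr .$$
The time $LN^{-\beta}$ is as short as we like. On the other hand, $R(\lambda,A_N)=N^{-\beta}R((\lambda-iN)N^{-\beta},D)$, so the decay (1), with a constant uniform over blocks, will follow if $\|R(\lambda,D)\|\le1$ on $\operatorname{Re}\lambda\ge0$. We are thus led to ask: *if $\|e^{tD}\|\le1$ for $t\ge0$ and $\|R(\lambda,D)\|\le1$ for $\operatorname{Re}\lambda\ge0$, can*
$$I_L=\int_0^Lf(e^{(L-r)D}b)\,f(e^{rD}x)\,dr\tag{9}$$
*be large, with $\|f\|\le1$ and $\|x\|,\|b\|\le2$?* The trivial bound is $4L$.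

**If $W$ is a Hilbert space, then $|I_L|\le8$ for all $L$.** Indeed $R(i\xi,D)=(I+R(i\xi,D))R(1+i\xi,D)$, so $\|R(i\xi,D)x\|\le2\|R(1+i\xi,D)x\|$, and Plancherel's theorem gives
$$\int_0^\infty\|e^{sD}x\|^2ds\le4\int_0^\infty e^{-2s}\|e^{sD}x\|^2ds\le2\|x\|^2 .$$
(The first integral is finite because $\sigma(D)$ lies in the open left half-plane.) The Cauchy–Schwarz inequality in (9) then gives $|I_L|\le\sqrt2\cdot2\cdot\sqrt2\cdot2=8$. So $W$ must carry another norm.

**Choosing the norm.** Let $D=d/dy$ act on functions on $[0,\infty)$, so that $e^{tD}u=u(\cdot+t)$, and let $f(u)=u(0)$. Then $f(e^{sD}u)=u(s)$, and (9) becomes the convolution $\int_0^Lb(L-r)x(r)\,dr$ of arbitrary functions. In the sup norm the shift is contractive, but the resolvent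
$$(R(\lambda)u)(y)=\int_0^\infty e^{-\lambda s}u(y+s)\,ds$$
is not. We therefore take the smallest norm above $\|\cdot\|_\infty$ in which all $R(\lambda)$, $\operatorname{Re}\lambda\ge0$, are contractions, namely the supremum of $\|R(\lambda_1)\cdots R(\lambda_n)u\|_\infty$ over all finite products. (Any such norm dominates each of these numbers.)

**Choosing the vectors.** The price is that a function can become large. If $u\ge0$ equals $1$ on $[1,L-1]$, then $(R(0)u)(0)\ge L-2$, and modulating $u$ by a pure oscillation $e^{i\xi s}$ only moves the problem from $\lambda=0$ to $\lambda=i\xi$. We need functions of modulus about $1$ on a long interval whose Laplace transforms over all final segments are tiny at every frequency. A fast chirp $e^{i\Lambda s^2}$ does this: its frequency sweeps so quickly that it spends little time near any given one. Convolution with the conjugate chirp run backward cancels all the phases at time $L$, and the integral is of order $L$.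

## 6. A block with small resolvent and large convolution

**Lemma 6.1.** For every $L\ge1$ there are a finite-dimensional normed space $W$, an operator $D\in\mathcal L(W)$, vectors $x,b\in W$ and $f\in W^*$ with $\|x\|,\|b\|\le2$, $\|f\|\le1$, such that

- (i) $\|e^{tD}\|\le1$ for $t\ge0$;
- (ii) $\{\operatorname{Re}\lambda\ge0\}\subset\rho(D)$ and $\|R(\lambda,D)\|\le1$ there;
- (iii) $\Big|\displaystyle\int_0^Lf\big(e^{(L-s)D}b\big)f\big(e^{sD}x\big)\,ds\Big|\ge\dfrac L2-3$.

*Proof.* **Step 1: the norm.** Let $E$ be the space of $u\in C[0,\infty)$ with $q(u):=\sup_{y\ge0}e^y|u(y)|<\infty$. For $u\in E$, $t\ge0$, $\operatorname{Re}\lambda\ge0$ put $(T(t)u)(y)=u(y+t)$ and let $R(\lambda)u$ be as in Section 5. It is continuous by dominated convergence, and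
$$|(R(\lambda)u)(y)|\le\int_0^\infty q(u)e^{-y-s}ds=q(u)e^{-y},\qquad\text{so}\quad q(R(\lambda)u)\le q(u).$$
Define
$$|||u|||=\sup\{\|R(\lambda_1)\cdots R(\lambda_n)u\|_\infty:\ n\ge0,\ \operatorname{Re}\lambda_i\ge0\}.$$
Since $\|\cdot\|_\infty\le q$ and each $R(\lambda)$ contracts $q$, we have $\|u\|_\infty\le|||u|||\le q(u)$. So $|||\cdot|||$ is a norm on $E$. By definition $|||R(\lambda)u|||\le|||u|||$. The shift $T(t)$ commutes with every $R(\lambda)$ and contracts $\|\cdot\|_\infty$, so $|||T(t)u|||\le|||u|||$.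

To estimate $|||u|||$ we need not look at long products. Splitting off the factor $R(\lambda_n)$ that acts first,
$$|||u|||=\max\Big(\|u\|_\infty,\sup_{\operatorname{Re}\lambda\ge0}|||R(\lambda)u|||\Big)\le\max\Big(\|u\|_\infty,\sup_{\operatorname{Re}\lambda\ge0}q(R(\lambda)u)\Big).\tag{10}$$

**Step 2: the chirps have norm at most one.** Let $c_0=\sup_{a<a'}\big|\int_a^{a'}e^{i\rho^2}d\rho\big|$, which is finite because the Fresnel integrals converge. Put $\Lambda=9c_0^2e^{2L}$, $\chi(s)=\sin(\pi s/L)$, and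
$$g(s)=\chi(s)e^{i\Lambda s^2},\qquad h(s)=\chi(s)e^{-i\Lambda(L-s)^2}\qquad(0\le s\le L),$$
with $g=h=0$ on $(L,\infty)$. Since $\chi(L)=0$, these functions are continuous, and they lie in $E$. We claim that $|||g|||\le1$ and $|||h|||\le1$.

Let $u\in\{g,h\}$ and $\lambda=\sigma+i\xi$ with $\sigma\ge0$. Then $(R(\lambda)u)(y)=0$ for $y\ge L$. For $y<L$,
$$(R(\lambda)u)(y)=\int_y^L\psi(r)k(r)\,dr,\qquad\psi(r)=e^{-\sigma(r-y)}\chi(r),\quad k(r)=e^{-i\xi(r-y)}e^{\pm i\Lambda(r-a)^2},$$
with $a\in\{0,L\}$. Let $k_1(r)=\int_y^rk$. Completing the square, the phase of $k$ is $\pm\Lambda(r-a')^2$ plus a real constant, for some real $a'$. The substitution $\rho=\sqrt\Lambda(r-a')$ gives $|k_1|\le c_0\Lambda^{-1/2}$. Integrate by parts, with $k_1(y)=0$ and $\psi(L)=0$: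
$$\Big|\int_y^L\psi k\Big|=\Big|\int_y^L\psi'k_1\Big|\le c_0\Lambda^{-1/2}\Big(\int_0^L|\chi'(r)|\,dr+\int_y^L\sigma e^{-\sigma(r-y)}dr\Big)\le3c_0\Lambda^{-1/2}=e^{-L},$$
since $\int_0^L|\chi'|=2$ and the last integral is at most $1$. As $R(\lambda)u$ vanishes on $[L,\infty)$, we get $q(R(\lambda)u)\le e^L\cdot e^{-L}=1$. With $\|u\|_\infty\le1$, the claim follows from (10).

**Step 3: passage to finite dimensions.** We replace $g,h$ by sums of exponentials, which span shift-invariant finite-dimensional spaces. By the Stone–Weierstrass theorem, $\operatorname{span}\{e^{-ky}:k\ge1\}$ is dense in $C_0[0,\infty)$. Approximate $e^yg$ and $e^yh$ within $1$ in the sup norm and multiply the approximants by $e^{-y}$. This gives $m$ and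
$$x,b\in W:=\operatorname{span}\{e^{-ky}:2\le k\le m\}\subset E,\qquad q(x-g)\le1,\quad q(b-h)\le1.$$
Equip $W$ with $|||\cdot|||$. Then $|||x|||\le|||g|||+q(x-g)\le2$, and likewise $|||b|||\le2$. Let $D=d/dy$ on $W$, so $De^{-ky}=-ke^{-ky}$. Then $e^{tD}=T(t)|_W$. For $\operatorname{Re}\lambda\ge0$, $\lambda\in\rho(D)$ and $R(\lambda,D)=R(\lambda)|_W$, since both map $e^{-ky}$ to $(\lambda+k)^{-1}e^{-ky}$. Now (i) and (ii) follow from Step 1. Let $f(u)=u(0)$. Then $|f(u)|\le\|u\|_\infty\le|||u|||$, so $\|f\|\le1$, and $f(e^{tD}u)=u(t)$.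

**Step 4: the convolution.** The left side of (iii) is $\big|\int_0^Lb(L-s)x(s)\,ds\big|$. For the chirps, $h(L-s)g(s)=\chi(L-s)\chi(s)e^{-i\Lambda s^2}e^{i\Lambda s^2}=\sin^2(\pi s/L)$, so $\int_0^Lh(L-s)g(s)\,ds=L/2$. The error is
$$b(L-s)x(s)-h(L-s)g(s)=(b-h)(L-s)\,x(s)+h(L-s)\,(x-g)(s).$$
Here $|(b-h)(L-s)|\le e^{-(L-s)}$, $\|x\|_\infty\le2$, $\|h\|_\infty\le1$ and $|(x-g)(s)|\le e^{-s}$. So the error integrates to at most $\int_0^L2e^{-(L-s)}ds+\int_0^Le^{-s}ds\le3$. $\blacksquare$

## 7. Assembling the blocks: the operator $A$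

Let $0<\beta<1$. For $j\ge1$ let $L_j=6+2\cdot8^j$ and let $W_j,D_j,x_j,b_j,f_j$ be given by Lemma 6.1 for $L=L_j$. Choose $N_j\ge1$ with
$$N_j^{1-\beta}\ge8\|D_j\|,\qquad N_j^\beta\ge2^jL_j,\tag{11}$$
which is possible because $0<\beta<1$. The first condition makes $N_j^\beta D_j$ small compared with $N_j$, and the second makes the critical times $L_jN_j^{-\beta}$ small. Put
$$A_j=iN_j+N_j^\beta D_j\in\mathcal L(W_j),\qquad Y=\ell^2\text{-}\bigoplus_jW_j,$$
let $A_Y$ be the block-diagonal operator $(A_j)$ with maximal domain, and let $X=Y\oplus Y$, $A=A_Y\oplus A_Y$.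

**Generation.** By (i), $\|e^{tA_j}\|=\|e^{tN_j^\beta D_j}\|\le1$. So the blockwise semigroup $(e^{tA_j})_j$ is contractive on $Y$. It is strongly continuous on the dense set of finite sequences, hence on $Y$. Taking Laplace transforms, the resolvent of its generator at $\lambda>0$ acts as $R(\lambda,A_j)$ on each block. Its range is the set of $y\in Y$ with $(A_jy_j)_j\in Y$, so the generator is $A_Y$. Hence $A$ generates a contractive semigroup $T$, and $\omega_0(T)\le0$. As an $\ell^2$-sum of finite-dimensional spaces, $X$ is separable and reflexive.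

**Condition (1).** Let $\operatorname{Re}\lambda\ge0$ and $|\lambda|\ge1$. By (ii),
$$\|R(\lambda,A_j)\|=N_j^{-\beta}\big\|R\big((\lambda-iN_j)N_j^{-\beta},D_j\big)\big\|\le N_j^{-\beta}.$$
If $|\lambda|\le2N_j$, this is at most $2^\beta|\lambda|^{-\beta}$. If $|\lambda|>2N_j$, then $|\lambda-iN_j|\ge|\lambda|/2$, while $\|N_j^\beta D_j\|\le N_j/8\le|\lambda|/16$ by (11). A Neumann series gives $\|R(\lambda,A_j)\|\le\big(\frac12-\frac1{16}\big)^{-1}|\lambda|^{-1}\le3|\lambda|^{-1}\le3|\lambda|^{-\beta}$. Taking the supremum over $j$,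
$$\|R(\lambda,A)\|\le3|\lambda|^{-\beta}\qquad(\operatorname{Re}\lambda\ge0,\ |\lambda|\ge1).$$
This gives (1) for every $\omega>0$. For any other $\omega>\omega_0(T)$ write $\omega+is-A=\big(I+(\omega-1)R(1+is,A)\big)(1+is-A)$. For $|s|$ large the first factor has an inverse of norm at most $2$, so $\|R(\omega+is,A)\|\le6|s|^{-\beta}$.

## 8. The rank-one operator $B$

Fix any $\omega>\omega_0(T)$. We want to use functionals of size $N_j^\beta$ on the $j$-th block, and so we must know that $(\omega-A_Y)^{-\beta}$ gains $N_j^{-\beta}$ there. Let $T_Y$ be the semigroup generated by $A_Y$. Since $(\omega-A_Y)^{-\beta}=\Gamma(\beta)^{-1}\int_0^\infty t^{\beta-1}e^{-\omega t}T_Y(t)\,dt$, this operator is block-diagonal with blocks $(\omega-A_j)^{-\beta}$.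

**Claim.** $\kappa:=\sup_j\|N_j^\beta(\omega-A_j)^{-\beta}\|<\infty$.

*Proof.* Write $\omega-A_j=-iN_j(I+E_j)$. By (11), $\|E_j\|\le(|\omega|+N_j^\beta\|D_j\|)/N_j\le|\omega|/N_j+\frac18$. Since $N_j\to\infty$, $\|E_j\|\le\frac12$ for all but finitely many $j$. For such $j$ the spectrum of $I+E_j$ lies in the disc $|\zeta-1|\le\frac12$, where $|\arg\zeta|\le\pi/6$.

The spectrum of $\omega-A_j$ lies in the open right half-plane because $\omega>\omega_0(T)$, and there $\Gamma(\beta)^{-1}\int_0^\infty t^{\beta-1}e^{-tz}dt=z^{-\beta}$ with the principal branch. For $z=-iN_j\zeta$ with $\zeta$ near that disc, the principal argument of $z$ is $-\frac\pi2+\arg\zeta$, so $z^{-\beta}=N_j^{-\beta}e^{i\pi\beta/2}\zeta^{-\beta}$. By the holomorphic functional calculus,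
$$(\omega-A_j)^{-\beta}=N_j^{-\beta}e^{i\pi\beta/2}(I+E_j)^{-\beta}.$$
The coefficients of the binomial series of $(1-\zeta)^{-\beta}$ are positive, so $\|(I+E_j)^{-\beta}\|\le(1-\|E_j\|)^{-\beta}\le2^\beta\le2$. For the finitely many remaining $j$ the norm is finite. $\blacksquare$

Define
$$b=(2^{-j}b_j)_j\in Y,\qquad\varphi(z)=\sum_j2^{-j}N_j^\beta f_j(z_j),\qquad B(y,z)=(\varphi(z)b,\,0).$$
Here $b\in Y$ because $\|b_j\|\le2$. If $z=(\omega-A_Y)^{-\beta}u$ with $u\in Y$, then $\|f_j\|\le1$ and the claim give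
$$\sum_j|2^{-j}N_j^\beta f_j(z_j)|\le\sum_j2^{-j}\kappa\|u_j\|\le\kappa\|u\|=\kappa\|(\omega-A_Y)^\beta z\|.$$
So $\varphi$ is a bounded functional on $D((\omega-A_Y)^\beta)$. Since $A_\beta=(\omega-A_Y)^\beta\oplus(\omega-A_Y)^\beta$, the operator $B:D(A_\beta)\to X$ is bounded of rank one (it is not $0$, since (iii) forces $b_j\ne0$ and $f_j\ne0$), hence compact. The formula for $B$ does not involve $\omega$.

## 9. Blow-up at arbitrarily small times

It remains to show that $A+\varepsilon B$ is not a generator. Let $\varepsilon\ne0$, and suppose that $A+\varepsilon B$ with domain $D(A)$ generates a $C_0$-semigroup $S$. We start $S$ at a vector supported in one block of the second summand and read off the same block of the first summand.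

Fix $j$ and regard $x_j\in W_j$ as an element of $D(A_Y)$. Then $(0,x_j)\in D(A+\varepsilon B)$, so $(w(t),v(t)):=S(t)(0,x_j)$ is a classical solution:
$$v'=A_Yv,\quad v(0)=x_j,\qquad w'=A_Yw+\varepsilon\varphi(v)b,\quad w(0)=0.$$
By uniqueness for the semigroup generated by $A_Y$, $v(t)=e^{tA_j}x_j\in W_j$. Hence $\varphi(v(t))=2^{-j}N_j^\beta f_j(e^{tA_j}x_j)$. The projection onto the $j$-th block is bounded, so we may apply it to the equation for $w$:
$$w_j'=A_jw_j+\varepsilon4^{-j}N_j^\beta f_j(e^{tA_j}x_j)\,b_j,\qquad w_j(0)=0.$$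
By variation of constants in $W_j$,
$$w_j(t)=\varepsilon4^{-j}N_j^\beta\int_0^te^{(t-s)A_j}b_j\;f_j(e^{sA_j}x_j)\,ds.$$
Take $t=t_j:=L_jN_j^{-\beta}$, which is at most $2^{-j}$ by (11), and substitute $s=N_j^{-\beta}r$ as in Section 5. The scalar factors combine to $e^{iN_j(t_j-s)}e^{iN_js}=e^{iN_jt_j}$, and $N_j^\beta\,ds=dr$. By Lemma 6.1(iii),
$$|f_j(w_j(t_j))|=|\varepsilon|4^{-j}\Big|\int_0^{L_j}f_j\big(e^{(L_j-r)D_j}b_j\big)f_j\big(e^{rD_j}x_j\big)\,dr\Big|\ge|\varepsilon|4^{-j}\Big(\frac{L_j}2-3\Big)=|\varepsilon|4^{-j}8^j=|\varepsilon|2^j.$$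
Since $\|f_j\|\le1$ and $\|x_j\|\le2$,
$$\|S(t_j)\|\ge\frac{\|w_j(t_j)\|}{\|x_j\|}\ge|\varepsilon|2^{j-1},\qquad t_j\to0.$$
This contradicts the boundedness of $S$ on $[0,1]$, and Theorem 2.1 is proved. $\blacksquare$

**Remark.** Since $\varepsilon\ne0$ is arbitrary, the perturbation in Theorem 2.1 may have norm as small as we like. So the range $0<\gamma<\beta$ in the theorem quoted in Section 2 is optimal in a strong sense: at $\gamma=\beta$ even rank-one perturbations of arbitrarily small norm can fail. By Proposition 3.2, the operator $A+\varepsilon B$ of Theorem 2.1 still has resolvent $R(\lambda,A)V(\lambda)$ with decay $O(|s|^{-\beta})$ on a half-plane. Only the generation property fails.
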